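# Transitive on $n$-tuples but not on $(n+1)$-tuples: representations on $\ell_1$

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and $n\ge 1$ is a fixed integer.

## 1. Theorem A, and what $n$-topological transitivity means

**Theorem A.** Let $\Gamma$ be an infinite set. There is a norm-closed unital subalgebra $\mathcal A\subset\mathcal L(\ell_1(\Gamma))$ whose identity representation on $\ell_1(\Gamma)$ is $n$-TT but not $(n+1)$-TT. In particular ($n=2$), a continuous 2-TT representation need not be TT.

Here are the words used in it. Let $A$ be a Banach algebra and $X\ne\{0\}$ a Banach space.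

**Definition (representation).** A representation of $A$ on $X$ is an algebra homomorphism $\pi:A\to\mathcal L(X)$ into the bounded operators on $X$. It is continuous if $\pi$ is continuous for the operator norm.

**Definition ($n$-TT, TT).** The representation $\pi$ is $n$-topologically transitive ($n$-TT) if for every $k$ with $1\le k\le n$, every linearly independent family $x_1,\dots,x_k\in X$, all $y_1,\dots,y_k\in X$ and every $\varepsilon>0$ there is $a\in A$ with $\|\pi(a)x_r-y_r\|<\varepsilon$ for $r=1,\dots,k$. It is topologically transitive (TT) if it is $n$-TT for every $n$.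

The question, taken from "Topologically irreducible representations and radicals in Banach algebras" (https://github.com/mikeg2105/math-tutorial1), is whether every continuous 2-TT representation of a Banach algebra on a Banach space is TT, the case of interest being $\dim X=\infty$. Theorem A says no. The algebra is a closed algebra of operators acting by itself, so the representation is the inclusion map, which is contractive.

It is convenient to speak of orbits. For $x=(x_1,\dots,x_k)\in X^k$ let the orbit be
$$Ax=\{(\pi(a)x_1,\dots,\pi(a)x_k):a\in A\}\subset X^k .$$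
It is a linear subspace, invariant under the diagonal action of $A$ on $X^k$. Its closure is again invariant, because each $\pi(a)$ is bounded. So $\pi$ is $n$-TT exactly when *the orbit of every independent $k$-tuple is dense in $X^k$, for $1\le k\le n$*. For $k=1$: if $Y\neq\{0\}$ is a closed invariant subspace and $0\ne x\in Y$, then $Y\supset\overline{Ax}=X$. Thus a 1-TT representation is topologically irreducible: no closed subspace other than $\{0\}$ and $X$ is invariant. It is also nonzero.

We use scalar matrices all the time. A linear map $D:\mathbb K^k\to\mathbb K^r$ acts as a bounded map $X^k\to X^r$, again written $D$, by $(Dx)_p=\sum_qD_{pq}x_q$. It commutes with the diagonal action. If $D$ is injective (surjective) on scalars, it has a scalar left (right) inverse, so it is injective (surjective) on tuples. If $D$ is surjective and $x$ is an independent tuple, then $Dx$ is independent: a relation $\sum_pc_p(Dx)_p=0$ gives $D^{T}c=0$, and $D^T$ is injective, so $c=0$.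

**Example 1.** $\mathcal L(X)$ acting on $X$ is TT. Given independent $x_1,\dots,x_k$, the Hahn–Banach theorem gives functionals $f_q$ with $f_q(x_r)=1$ if $q=r$ and $0$ otherwise. The operator $u\mapsto\sum_qf_q(u)y_q$ sends $x_r$ to $y_r$.

**Example 2.** Let $\mathbb K=\mathbb R$ and let the real algebra $A=\mathbb C$ act on $X=\mathbb C\cong\mathbb R^2$ by multiplication. This is 1-TT: if $x\ne0$, then $a=y/x$ sends $x$ to $y$. It is not 2-TT: the pair $(1,\mathrm i)$ is independent over $\mathbb R$, but its orbit $\{(a,\mathrm ia)\}$ is a two-dimensional subspace of the four-dimensional space $X^2$.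

So for $n=1$ and real scalars, a failure can be seen in dimension two. For $n\ge2$ the next section shows that finite dimension is hopeless.

## 2. Closed invariant subspaces without dependent tuples

In Example 2 the obstruction is the subspace $M=\{(z,\mathrm iz)\}\subset X^2$. It is closed and invariant, and each of its nonzero elements is an independent pair over $\mathbb R$. This is the general picture.

**Theorem B.** Let $\pi$ be an $n$-TT representation of $A$ on $X$, $\dim X\ge n+1$. Then $\pi$ fails to be $(n+1)$-TT iff there is a closed subspace $0\ne M\subset X^{n+1}$, invariant under the diagonal action of $A$, all of whose non-zero elements are linearly independent $(n+1)$-tuples. For every such $M$ and every surjective linear $\Theta:\mathbb K^{n+1}\to\mathbb K^k$ with $1\le k\le n$, the map $M\to X^k$ induced by $\Theta$ is injective with dense range.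

*Proof.* **Step 1: failure of $(n+1)$-TT produces $M$.** Since $\pi$ is $n$-TT, the failure occurs at $(n+1)$-tuples: there is an independent $x=(x_0,\dots,x_n)$ with $M:=\overline{Ax}\ne X^{n+1}$. This $M$ is closed and invariant. It is nonzero because, by 1-TT, some $\pi(a)x_0$ is close to $x_0\ne0$.

Suppose some $0\ne u\in M$ has dependent components, spanning a space of dimension $k$ with $1\le k\le n$. Let $z\in X^k$ be a basis of that span and write $u=Dz$ with $D:\mathbb K^k\to\mathbb K^{n+1}$. The rows of $D$ are the coordinate vectors of the components $u_q$ in the basis $z$, so they span $\mathbb K^k$. Hence $D$ has rank $k$ and is injective. By $n$-TT, $Az$ is dense in $X^k$. Since $D(Az)=Au\subset M$ and $M$ is closed, $D(X^k)\subset M$.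

Now we quotient out what we have found. Let $V=\operatorname{ran}D\subset\mathbb K^{n+1}$ and let $R:\mathbb K^{n+1}\to\mathbb K^{n+1-k}$ be surjective with kernel $V$. On tuples, $R:X^{n+1}\to X^{n+1-k}$ is a surjection with kernel $D(X^k)\subset M$. (To see the kernel, choose coordinates in $\mathbb K^{n+1}$ in which $V$ is spanned by the first $k$ basis vectors.) The tuple $Rx$ has $n+1-k\in[1,n]$ components and is independent, since $R$ is surjective and $x$ is independent. By $n$-TT its orbit is dense in $X^{n+1-k}$, and the orbit lies in $R(M)$, so $R(M)$ is dense. It is also closed: because $M\supset\ker R$, the complement of $R(M)$ is the image under $R$ of the open set $X^{n+1}\setminus M$, and $R$ is open by the open mapping theorem. Hence $R(M)=X^{n+1-k}$ and $M=R^{-1}(R(M))=X^{n+1}$, a contradiction.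

**Step 2: $M$ prevents $(n+1)$-TT.** Let $M$ be as stated and $0\ne u\in M$. Then $u$ is an independent $(n+1)$-tuple and $Au\subset M$. If $\pi$ were $(n+1)$-TT, we would get $M=X^{n+1}$, which contains $(y,0,\dots,0)$ with $y\ne0$. That tuple is nonzero and dependent, a contradiction.

**Step 3: the maps induced by $\Theta$.** Let $0\ne u\in M$. Since $u$ is independent and $\Theta$ is surjective, $\Theta u$ is independent. In particular $\Theta u\ne0$, so the map is injective. Its range contains $\Theta(Au)=A(\Theta u)$, which is dense by $n$-TT. $\blacksquare$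

**Corollary C.** If $\pi$ is 2-TT and either $\dim X<\infty$ or $\pi$ is continuous and algebraically irreducible, then $\pi$ is TT.

(Algebraically irreducible: $\pi$ is nonzero and *no* subspace other than $\{0\}$ and $X$, closed or not, is invariant.)

*Proof.* Suppose $\pi$ is 2-TT but not TT. Choose $n\ge2$ such that $\pi$ is $n$-TT and not $(n+1)$-TT. Then independent $(n+1)$-tuples exist, so $\dim X\ge n+1$. Take $M\subset X^{n+1}$ from Theorem B, with coordinate maps $p_0,p_1:M\to X$. As $1,2\le n$, both $p_0:M\to X$ and $(p_0,p_1):M\to X^2$ are injective with dense range.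

If $\dim X<\infty$, dense subspaces are everything, so $\dim M=\dim X$ and $\dim M=2\dim X$. This is impossible for $X\ne\{0\}$.

If $\pi$ is algebraically irreducible, $p_0(M)$ is a nonzero invariant subspace, so $p_0(M)=X$. Thus $p_0$ is a bounded bijection between Banach spaces, hence an isomorphism. Then $(p_0,p_1)(M)$ is the graph of the bounded operator $p_1p_0^{-1}$. A bounded graph is closed, and it is not all of $X^2$, since it misses $(0,y)$ for $y\neq 0$. This contradicts density. $\blacksquare$

A sensible person would try to answer the question with "yes" by this very argument. It stops at one point: *topological* irreducibility says only that $p_0(M)$ is dense. Without $p_0(M)=X$ there is no bounded operator $p_1p_0^{-1}$, and a merely linear operator defined on a dense subspace can have a dense graph. So we turn around and try to build an $M$.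

## 3. Moving vectors at a price

We want an algebra that is generous to $n$-tuples and stingy to one particular $(n+1)$-tuple. Let $W$ be the set of finite words over an alphabet, $X=\ell_1(W)$, with unit vectors $\delta_w$, coordinates $u(w)$, empty word $\varnothing$, and for each letter $e$ the isometry $S_e\delta_w=\delta_{ew}$.

*Free transport is too much.* Suppose the algebra contains all $S_e$ and all rank-one operators $u\mapsto u(v)\delta_\varnothing$, $v\in W$. Then it contains all $u\mapsto u(v)\delta_w$. Given independent $x_1,\dots,x_k$ for any $k$, some $k$ coordinate evaluations form a basis of the dual of their span, so after an invertible matrix change we have $x_r(v_q)=1$ if $r=q$, $0$ otherwise. The operators $u\mapsto\sum_qu(v_q)y_q$ with finitely supported $y_q$ then show that the action is TT. Transport to $\delta_\varnothing$ has to cost something.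

*Charging for it.* Let $x_1,\dots,x_n$ be vectors with $x_k(v_q)=\mathbf 1_{[k=q]}$ at distinct words $v_1,\dots,v_n$. Add a fresh letter $a$ and let the operator also write a record of its input on the words beginning with $a$:
$$T_au=C\,S_a\Big(u-\sum_ku(v_k)x_k\Big)+u(v_l)\,\delta_\varnothing ,\qquad C\text{ large}.$$
On the span of the $x_k$ the record is zero, and $T_ax_k=\mathbf 1_{[k=l]}\delta_\varnothing$: the $n$-tuple $x$ travels free. Any tuple far from that span pays a factor $C$. An $(n+1)$-tuple of independent vectors cannot lie in an $n$-dimensional span, so it should always pay.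

*This first version fails already at 1-TT.* Here $T_au$ vanishes at every word $av_q$, because $u-\sum_ku(v_k)x_k$ vanishes at $v_q$. If every generator is $S_e$ or of this form, then each generator other than $T_a$ (the one attached to $a$) also produces vectors vanishing at words beginning with $a$. So every element of the orbit of $\delta_\varnothing$ vanishes at $av_q$, and that orbit is not dense. The remedy is a small but nonzero record on the span: we add $\frac1i\sum_ku(v_k)\delta_{v_k}$, where $i$ is a scale that will tend to infinity.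

## 4. The alphabet and the operators

**Step 1: the alphabet.** The purpose is to have a letter for every tuple we may want to move, at every scale $i$. For a set $\mathcal E$ write $W(\mathcal E)$ for the finite words over $\mathcal E$ and $|w|$ for the length of $w$. Let $\mathcal E^{(0)}$ contain $n+1$ distinct letters $b_0,\dots,b_n$. Take $\mathcal E^{(0)}=\{b_0,\dots,b_n\}$ if $\Gamma$ is countable and $|\mathcal E^{(0)}|=|\Gamma|$ otherwise. With $W^{(t)}:=W(\mathcal E^{(t)})$, define for $s\ge1$
$$\mathcal E^{(s)}=\mathcal E^{(s-1)}\cup\{(s,i,v,l,x)\},$$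
where the new formal letters $(s,i,v,l,x)$ range over all data with

* $1\le i\le s$ and $1\le l\le n$;
* $v=(v_1,\dots,v_n)$ distinct words in $Q_i:=\{w\in W^{(i-1)}:|w|\le i\}$;
* $x=(x_1,\dots,x_n)$ finitely supported functions on $W^{(s-1)}$ with values in $\mathbb Q$ (if $\mathbb K=\mathbb R$) or $\mathbb Q+\mathrm i\mathbb Q$ (if $\mathbb K=\mathbb C$), with $x_k(v_q)=\mathbf 1_{[k=q]}$ and $\|x_k\|_1\le i$.

The number $i$ is the *group* of the letter, and letters of $\mathcal E^{(0)}$ have group $0$. The group is the scale, and $s$ only records the time of birth. Letters of $\mathcal E^{(s)}$ have group $\le s$. Hence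

> words in $Q_i$ contain only letters of groups $\le i-1$, and have length $\le i$.

The vectors $x_k$ may involve letters of any group born before time $s$; only the *positions* $v_k$ are restricted to low groups. Clearly $Q_i\subset Q_{i+1}$.

Let $\mathcal E=\bigcup_s\mathcal E^{(s)}$, $W=W(\mathcal E)=\bigcup_sW^{(s)}$ and $X=\ell_1(W)$. At each level the new letters are given by finitely many data from a set of cardinality $|\Gamma|$, so $|W^{(s)}|=|\Gamma|$ for all $s$ and $|W|=|\Gamma|$. A bijection $W\to\Gamma$ identifies $X$ isometrically with $\ell_1(\Gamma)$. From now on $b$ denotes a letter of group $0$, $a$ a letter of group $\ge1$, and $e$ any letter.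

**Step 2: the operators.** Let constants $C_i\ge1$, $i\ge1$, be given; they are chosen in Section 8. Put $T_b=S_b$. For $a=(s,i,v,l,x)$ put $v_a:=v_l$ and
$$L_au=C_i\Big(u-\sum_ku(v_k)x_k\Big)+\frac1i\sum_ku(v_k)\delta_{v_k},\qquad T_au=S_aL_au+u(v_a)\,\delta_\varnothing .$$
From $x_k(v_q)=\mathbf 1_{[k=q]}$, the bracket in $L_au$ vanishes at every $v_q$. Therefore
$$(L_au)(v_k)=\tfrac1iu(v_k),\qquad L_ax_k=\tfrac1i\delta_{v_k},\qquad L_a\delta_w=C_i\delta_w\ \ (w\notin\{v_1,\dots,v_n\}).\tag{1}$$
Off the $v_k$ we have $L_au=C_i(u-\sum_ku(v_k)x_k)$, so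
$$u=\sum_ku(v_k)x_k+\frac1{C_i}\mathbf 1_{W\setminus\{v_1,\dots,v_n\}}L_au .\tag{2}$$
The $v_k$ are distinct, so $\sum_k|u(v_k)|\le\|u\|$. With $\|x_k\|\le i$ this gives
$$\|T_a\|\le C_i(1+i)+\tfrac1i+1\le C_i(1+i)+2=:\tau_i .\tag{3}$$
The bound $\tau_i$ depends on the group only, not on $s$, $v$, $l$, $x$.

Let $\mathcal A_0$ be the unital algebra generated by all $T_e$, $e\in\mathcal E$, and $\mathcal A$ its norm closure in $\mathcal L(X)$.

**Example 3.** Let $n=1$, and let $a=(1,1,b_0,1,\delta_{b_0})$, a letter of group $1$. Then $T_a\delta_{b_0}=\delta_{ab_0}+\delta_\varnothing$ and $T_a\delta_{b_1}=C_1\delta_{ab_1}$. The single vector $\delta_{b_0}$ is brought to $\delta_\varnothing$ with a record of norm $1$ (at scale $i$ this becomes $1/i$). The pair $m=(T_a\delta_{b_0},T_a\delta_{b_1})$ has $m(\varnothing)=(1,0)$, $m(ab_0)=(1,0)$, $m(ab_1)=(0,C_1)$. Measured in $\ell_1(W;\mathbb K^2)$, its norm is $2+C_1$, while $|m(\varnothing)|=1$. The pair has paid.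

## 5. Orbits of independent $n$-tuples are dense

Everything in this section holds for any choice of $C_i\ge1$.

**Lemma 1.** $\delta_w\in\mathcal A_0\delta_\varnothing$ for all $w\in W$.

*Proof.* The purpose is to reach every unit vector from $\delta_\varnothing$; this is where the term $\frac1i\delta_{v_k}$ is needed. Induct on $h$ with $w\in W^{(h)}$, and for fixed $h$ on $|w|$. The case $w=\varnothing$ is trivial. Let $w=ew'$. By the inner induction $\delta_{w'}\in\mathcal A_0\delta_\varnothing$.

If $e=b$ has group $0$, then $\delta_w=T_b\delta_{w'}$. For $h=0$ this is the only case.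

If $e=a=(s',i,v,l,x)$ with $s'\le h$, put $y=\delta_{w'}/C_i$ when $w'\notin\{v_k\}$, and $y=i\,x_k$ when $w'=v_k$. By (1), $L_ay=\delta_{w'}$. In the first case $y\in\mathcal A_0\delta_\varnothing$ by the inner induction. In the second case $y$ is finitely supported in $W^{(s'-1)}\subset W^{(h-1)}$, so $y\in\mathcal A_0\delta_\varnothing$ by the outer induction. Hence $\delta_w=S_aL_ay=T_ay-y(v_a)\delta_\varnothing\in\mathcal A_0\delta_\varnothing$. $\square$

**Lemma 2.** If $x_1,\dots,x_n\in X$ are linearly independent, then $\{(gx_1,\dots,gx_n):g\in\mathcal A_0\}$ is dense in $X^n$.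

*Proof.* **Step 1: normalize.** Applying an invertible scalar $n\times n$ matrix to $(x_1,\dots,x_n)$ applies the same homeomorphism of $X^n$ to the orbit, so it does not affect the claim. Let $E=\operatorname{span}(x_k)$. The evaluations $u\mapsto u(w)$, $w\in W$, separate points of $E$, so they span the dual of the $n$-dimensional space $E$, and some $n$ of them, at words $v_1,\dots,v_n$ (necessarily distinct), form a basis of it. Passing to the dual basis of $E$, we may assume $x_k(v_q)=\mathbf 1_{[k=q]}$.

**Step 2: choose a letter.** The purpose is to send $x$ close to $(0,\dots,\delta_\varnothing,\dots,0)$. Let $i$ be so large that $v_q\in Q_i$ for all $q$ and $\|x_k\|<i$ for all $k$, and fix $1\le l\le n$. Truncate $x_k$ to a large finite set containing all $v_q$, then replace its values off the $v_q$ by nearby values in $\mathbb Q$ or $\mathbb Q+\mathrm i\mathbb Q$. The values at the $v_q$ are $0$ or $1$ and stay unchanged. With a small enough total error we get finitely supported $x_k'$ with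
$$x'_k(v_q)=\mathbf 1_{[k=q]},\qquad\|x_k'\|\le i,\qquad\|x_k-x_k'\|\le\frac1{i\tau_i}.$$
They are supported in some $W^{(s-1)}$ with $s\ge i$, so $a=(s,i,v,l,x')$ is a letter. By (1), $T_ax_k'=\frac1i\delta_{av_k}+\mathbf 1_{[k=l]}\delta_\varnothing$. By (3), whose bound does not depend on $x'$,
$$\|T_ax_k-\mathbf 1_{[k=l]}\delta_\varnothing\|\le\frac1i+\tau_i\cdot\frac1{i\tau_i}=\frac2i .$$

**Step 3: conclude.** Let $i\to\infty$. The closure of the orbit of $(x_k)$ contains, for each $l$, the tuple with $\delta_\varnothing$ in place $l$ and $0$ elsewhere. This closure is a closed $\mathcal A_0$-invariant subspace, so by Lemma 1 it contains all tuples with $\delta_w$ in place $l$ and $0$ elsewhere. These span a dense subspace of $X^n$. $\square$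

For $k<n$, extend $k$ independent vectors to $n$ independent ones and forget the extra coordinates. Thus $\mathcal A_0$, and hence $\mathcal A$, acts $n$-TT.

## 6. The orbit of $(\delta_{b_0},\dots,\delta_{b_n})$ and the inequality $P(d)$

We identify $X^{n+1}$ with $\ell_1(W;\mathbb K^{n+1})$, with norm $\|m\|=\sum_w|m(w)|$, where $|\cdot|$ is the Euclidean norm. Operators on $X$ act coordinatewise, and (1), (2) hold for $\mathbb K^{n+1}$-valued $u$. For a unit vector $\xi\in\mathbb K^{n+1}$ put
$$(\xi\cdot m)(w)=\sum_q\xi_qm_q(w).$$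
This gives an element $\xi\cdot m\in X$. The map $m\mapsto\xi\cdot m$ commutes with all $T_e$ and $L_a$, and $|\xi\cdot m(w)|\le|m(w)|$ by Cauchy–Schwarz.

**Step 1: stratify the orbit.** Let $\mathbf b=(\delta_{b_0},\dots,\delta_{b_n})$, $M_d=\{0\}$ for $d<0$, and for $d\ge0$
$$M_d=\mathbb K\mathbf b+\sum_eT_eM_{d-1}\qquad\text{(finite sums)}.$$
Then $M_{d-1}\subset M_d$ by induction, and $\bigcup_dM_d=\mathcal A_0\mathbf b$, since $\mathcal A_0$ is spanned by products of the $T_e$, including the empty product. For $m\in M_d$ fix a representation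
$$m=g_0\mathbf b+\sum_eT_em_e,\qquad g_0\in\mathbb K,\ m_e\in M_{d-1},$$
with one term per letter and almost all $m_e=0$. Let $\eta_0,\dots,\eta_n$ be the unit vectors of $\mathbb K^{n+1}$, so $\mathbf b(b_p)=\eta_p$. The ranges of the $S_e$ live on disjoint sets of words, none containing $\varnothing$, so we can read off coordinates:
$$m(\varnothing)=\sum_am_a(v_a),\qquad m(aw)=(L_am_a)(w),\qquad m(bw)=m_b(w)+\mathbf 1_{[w=\varnothing,\ b=b_p]}\,g_0\eta_p .\tag{4}$$
(The last term is present only if $w=\varnothing$ and $b$ is one of the $b_p$.) Put $W^*=W\setminus\{\varnothing\}$, $\ell_a=\|L_am_a\|$ and $t_a=\|L_a(\xi\cdot m_a)\|$. Summing the middle formula of (4), and the same formula for $\xi\cdot m$, over $a$ and $w$: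
$$\sum_a\ell_a\le\|m|_{W^*}\|,\qquad\sum_at_a\le\|(\xi\cdot m)|_{W^*}\|.\tag{5}$$
So the total price of all transports is visible in the norm of $m$.

**Step 2: the inequality we want.** Let $(\rho_i)_{i\ge1}$ be a non-increasing sequence in $(0,\frac14]$, chosen in Section 8 together with the $C_i$.

> **$P(d)$:** for all $i\ge1$, every letter $a=(s,i,v,l,x)$ of group $i$, all $k$ and all $m\in M_d$: $\ |m(v_k)|\le\rho_i\|L_am\|$.

**Proposition 3.** For a suitable choice of $(\rho_i)$ and $(C_i)$, $P(d)$ holds for all $d$.

Note that $P(d)$ is about the orbit of $\mathbf b$. The analogous inequality fails for the $n$-tuple $m=(x_1,\dots,x_n)$ taken from the letter $a$ itself: by (1), $\|L_am\|=n/i$ while $|m(v_k)|=1$, and $\rho_in/i<1$ once $i\ge n$.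

**Step 3: Proposition 3 implies Theorem A.** The purpose of this step is to see that $P(d)$ is enough.

**Lemma 4.** If $P(d-1)$ holds and $m\in M_d$, then $|m(\varnothing)|\le\rho_1\|m|_{W^*}\|$.

*Proof.* For $d<0$, $m=0$. Let $d\ge 0$. If $a$ has group $j$, then $|m_a(v_a)|\le\rho_j\ell_a\le\rho_1\ell_a$ by $P(d-1)$. Sum over $a$ using (4) and (5). $\square$

Given Proposition 3, $|m(\varnothing)|\le\rho_1\|m\|\le\frac14\|m\|$ for all $m\in\mathcal A_0\mathbf b$, and by continuity for all $m\in\mathcal A\mathbf b$. The vectors $\delta_{b_0},\dots,\delta_{b_n}$ are independent. If $\mathcal A$ were $(n+1)$-TT, there would be $g\in\mathcal A$ with $\|g\delta_{b_0}-\delta_\varnothing\|<\kappa$ and $\|g\delta_{b_p}\|<\kappa$ for $1\le p\le n$, where $\kappa=\frac1{2(n+1)}\le\frac14$. For $m=g\mathbf b$ we would have $|m(\varnothing)|\ge1-\kappa\ge\frac34$, but $\frac14\|m\|\le\frac14\sum_q\|m_q\|\le\frac14(1+(n+1)\kappa)=\frac38$. This is a contradiction. Together with Section 5 this proves Theorem A, once Proposition 3 is proved.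

## 7. Why $\|\xi\cdot m\|$ cannot bound $\|m\|$, and what can be bounded instead

Let us try to prove $P(d)$ directly. Take $a=(s,i,v,l,x)$, $m\in M_d$, and put $\ell=\|L_am\|$, $\sigma=\max_k|m(v_k)|$. The $n$ linear equations $\xi\cdot m(v_k)=0$ in $n+1$ unknowns have a solution $\xi$ with $|\xi|=1$; this is where $n+1$ beats $n$. For this $\xi$, (2) applied to $\xi\cdot m$ and to $m$ gives
$$\|\xi\cdot m\|\le\frac\ell{C_i},\qquad\|m\|\le ni\,\sigma+\frac\ell{C_i}.\tag{6}$$
So if $\ell$ is small, the combination $\xi\cdot m$ is tiny, and we want to infer that $m(v_k)$ is small.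

The obvious wish is a lower bound $\|\xi\cdot m\|\ge c\|m\|$ on $\mathcal A_0\mathbf b$ for all unit $\xi$. Then $\sigma\le\|m\|\le\ell/(cC_i)$ and a large $C_i$ would finish. *For $n\ge2$ this bound is false even for a single $\xi$*, whatever the constants. Suppose it holds for some $\xi$ and $c>0$. It extends to $M=\overline{\mathcal A_0\mathbf b}$, so $M\ne X^{n+1}$, since $X^{n+1}$ has nonzero elements with $\xi\cdot m=0$. Since $\mathcal A_0$ acts $n$-TT by Section 5, Step 1 of the proof of Theorem B shows that $M$ has no nonzero dependent element, and Step 3 applies to it (neither step uses completeness of the algebra). The map $m\mapsto\xi\cdot m$ on $M$ has dense range, and closed range by the lower bound, so it is an isomorphism onto $X$. Choose $\eta$ linearly independent of $\xi$. The range of $m\mapsto(\xi\cdot m,\eta\cdot m)$ on $M$ is the graph of a bounded operator on $X$, hence closed and proper in $X^2$. But by Theorem B with $k=2\le n$ it is dense. Contradiction.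

So a weaker statement has to do. Look at (6) again: the bound for $\|m\|$ contains $ni\,\sigma$, so an error term $\frac1{2ni}\|m\|$ in an estimate for $\sigma$ can be absorbed. And we need an estimate only at the words $v_k\in Q_i$. Here is the right target, *scale by scale*:
$$|m(w)|\le\frac1{2ni}\|m\|+B_i\|\xi\cdot m\|\qquad\text{for all }w\in Q_i,\ m\in M_d,\ |\xi|=1,\tag{7}$$
with $B_i$ independent of $d$ *and of $C_i$*. If (7) holds, (6) gives
$$\sigma\le\frac\sigma2+\frac\ell{2niC_i}+\frac{B_i\ell}{C_i},\qquad\text{hence}\qquad\sigma\le\frac{(1+2B_i)\ell}{C_i},\tag{8}$$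
and $C_i\ge(1+2B_i)/\rho_i$ yields $P(d)$ at scale $i$. No circle arises if $B_i$ is built from $\rho_j,C_j$ with $j<i$ only. Words in $Q_i$ involve only groups $<i$, which makes this plausible.

The elements $m$ themselves, however, are built with letters of all groups. By $P(d-1)$ a letter $a$ of group $j\ge i$ contributes at most $\rho_j\ell_a\le\rho_i\ell_a$ to $m(\varnothing)$, in total at most $\rho_i\|m\|$. So the natural quantity at scale $i$ is
$$\langle m\rangle_\xi:=\|\xi\cdot m\|+\rho_i\|m\| ,$$
and we pick $\rho_i$ after $B_i$, small enough that $B_i\rho_i\le\frac1{4ni}$.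

How does one reach $\frac1{4ni}\|m\|+B_i\langle m\rangle_\xi$? Start with the trivial bound $|m(\varnothing)|\le\|m\|$ and improve it repeatedly by a factor $\frac12$. A bound at $\varnothing$ transports to a bound at any word $w$ with letters of group $<i$, at the expense of a factor $c(w)$. On the other hand, $m(\varnothing)=\sum_am_a(v_a)$, and $P(d-1)$ with (2) shows that $\|m_a\|\le\lambda_j\ell_a$ with $\lambda_j$ as small as we like. If $\lambda_jc(v_a)\le\frac12$, one round of transport to $v_a$ followed by summation halves the coefficient of $\|m\|$. The coefficient of $\langle m\rangle_\xi$ grows, but for each $i$ only finitely many rounds are made.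

## 8. The constants $\rho_i$, $C_i$

The purpose of this section is bookkeeping: $c(w)$ will be the loss in the coefficient of $\|m\|$, and $\beta(w)$ the resulting coefficient of $\langle m\rangle_\xi$, after transport from $\varnothing$ to $w$. Put $\Lambda_j=j^2+1$ and $\rho_0=\frac14$. Let $i\ge1$ and suppose $\rho_j,C_j$ are chosen for $1\le j<i$. We consider words all of whose letters have group $<i$.

**Step 1: $c(w)$.** Define
$$c(\varnothing)=1,\qquad c(bw)=2c(w),\qquad c(aw)=C_j\big(c(w)+nj\,c_j\big)\ \text{ if $a$ has group }j,\qquad c_j:=\max_{Q_j}c .$$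
This is a recursion on the largest group occurring in the word, then on its length: $c_j$ involves only words with letters of groups $<j$. The value $c(w)$ depends only on the sequence of groups of the letters of $w$. Words in $Q_j$ have length $\le j$ and groups $<j$, so only finitely many values occur in the maximum, although $Q_j$ itself may be infinite. Put also $c_i:=\max_{Q_i}c$. All $c(w)\ge1$.

**Step 2: $\beta_i(w;B)$.** For $B\ge0$ define $\beta(w)=\beta_i(w;B)$ by
$$\beta(\varnothing)=B,\qquad\beta(bw)=(i+3)\beta(w)+(n+1)(i+1),\qquad\beta(aw)=C_j\Lambda_j\big(\beta(w)+nj\,\beta_j^*\big),\qquad\beta_j^*:=\max_{Q_j}\beta,$$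
with $a$ of group $j$; again the maxima run over finitely many values. Put $\Phi_i(B):=1+\max_{1\le j<i}\Lambda_j\beta_j^*$, with $\max\emptyset=0$.

**Step 3: the number of rounds, and $B_i$.** Let $B^{(0)}=0$ and $B^{(t+1)}=\Phi_i(B^{(t)})$. Let $N_i$ be the least integer $\ge 0$ with $2^{-N_i}c_i\le\frac1{4ni}$, and
$$B_i:=\max_{w\in Q_i}\beta_i(w;B^{(N_i)}).$$

**Step 4: $\rho_i$ and $C_i$.** Put
$$\rho_i:=\min\Big\{\rho_{i-1},\frac1{4nic_i},\frac1{4ni(B_i+1)}\Big\},\qquad C_i:=\max\Big\{4c_i,\frac{1+2B_i}{\rho_i}\Big\}.$$

Then $(\rho_i)$ is non-increasing in $(0,\frac14]$ and $C_i\ge1$. With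
$$\lambda_j:=nj\rho_j+\frac1{C_j}\qquad\text{we have}\qquad c_j\lambda_j\le\frac14+\frac14=\frac12,\qquad\text{hence }\lambda_j\le\tfrac12\le\Lambda_j .\tag{9}$$
None of these constants depends on $d$.

**Example 4 ($i=1$).** Words with letters of group $<1$ are words in letters $b$, and $Q_1$ consists of those of length $\le1$. So $c_1=2$, $\Phi_1\equiv1$, and $N_1\ge3$ as $2^{-N_1}\cdot2\le\frac1{4n}$. Thus $B^{(N_1)}=1$, $\beta_1(b;1)=4+2(n+1)$ and $B_1=2n+6$. This gives $\rho_1=\frac1{4n(2n+7)}$ and $C_1=4n(2n+7)(4n+13)$.

## 9. Transport and halving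

From here on the constants are those of Section 8. $P(d)$ is trivial for $d<0$. Let $d\ge0$ and assume $P(d-1)$. Since $M_{d'}\subset M_{d-1}$ for $d'<d$, $P(d')$ holds for all $d'<d$. **Fix $i\ge1$.** The goal of this section is (7) for this $i$.

**Lemma 5.** For $d'\le d$, $m\in M_{d'}$ and unit $\xi$,
$$|\xi\cdot m(\varnothing)|\le i\,\|(\xi\cdot m)|_{W^*}\|+\rho_i\|m|_{W^*}\| .$$

*Proof.* The purpose is to control $\xi\cdot m$ at $\varnothing$ by its other values; again the $\frac1i$-term of $L_a$ is needed. For $d'<0$ both sides are $0$. Otherwise use the representation of $m$ with $m_e\in M_{d'-1}$. If $a$ has group $j<i$, then by (1)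
$$|\xi\cdot m_a(v_a)|=j\,|L_a(\xi\cdot m_a)(v_a)|\le i\,t_a .$$
If $a$ has group $j\ge i$, then by $P(d'-1)$
$$|\xi\cdot m_a(v_a)|\le|m_a(v_a)|\le\rho_j\ell_a\le\rho_i\ell_a .$$
Now sum over $a$ using (4) and (5). $\square$

**Lemma 6.** Let $m\in M_d$, represented as in Section 6, and let $\xi$ be a unit vector.

* (a) If $a$ has group $j<i$ (and $j\ge 1$): $\|m_a\|\le\lambda_j\ell_a$ and $\langle m_a\rangle_\xi\le\Lambda_j(t_a+\rho_i\ell_a)\le\Lambda_j\langle m\rangle_\xi$.
* (b) For each $b$: $\|m_b\|\le2\|m\|$, $\ |\xi\cdot m_b(\varnothing)|\le i\|\xi\cdot m\|+\rho_i\|m\|$, and $\langle m_b\rangle_\xi\le(i+3)\langle m\rangle_\xi$.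
* (c) $|g_0|\le(n+1)(i+1)\langle m\rangle_\xi$.

*Proof.* The purpose is to bound the pieces of $m$ by $m$ itself.

(a) By (2), $\|x_k\|\le j$ and $P(d-1)$,
$$\|m_a\|\le j\sum_k|m_a(v_k)|+\frac{\ell_a}{C_j}\le\Big(nj\rho_j+\frac1{C_j}\Big)\ell_a=\lambda_j\ell_a .$$
By (2) for $\xi\cdot m_a$, then (1), and since the $v_k$ are distinct,
$$\|\xi\cdot m_a\|\le j\sum_k|\xi\cdot m_a(v_k)|+\frac{t_a}{C_j}=j\cdot j\sum_k|L_a(\xi\cdot m_a)(v_k)|+\frac{t_a}{C_j}\le j^2t_a+t_a=\Lambda_jt_a .$$
Since $\lambda_j\le\Lambda_j$, we get $\langle m_a\rangle_\xi\le\Lambda_jt_a+\rho_i\lambda_j\ell_a\le\Lambda_j(t_a+\rho_i\ell_a)$. By (5), $t_a\le\|\xi\cdot m\|$ and $\ell_a\le\|m\|$, which gives the last inequality.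

(b) By (4), $m_b(w)=m(bw)$ for $w\ne\varnothing$. So $\|m_b|_{W^*}\|\le\|m\|$ and $\|(\xi\cdot m_b)|_{W^*}\|\le\|\xi\cdot m\|$. The one coordinate not seen directly is $m_b(\varnothing)$. Apply Lemma 4 to $m_b\in M_{d-1}$, which is allowed since $P(d-2)$ holds: $\|m_b\|\le(1+\rho_1)\|m_b|_{W^*}\|\le2\|m\|$. Lemma 5 applied to $m_b$ gives the bound on $|\xi\cdot m_b(\varnothing)|$. Hence
$$\langle m_b\rangle_\xi\le\|\xi\cdot m\|+\big(i\|\xi\cdot m\|+\rho_i\|m\|\big)+2\rho_i\|m\|=(1+i)\|\xi\cdot m\|+3\rho_i\|m\|\le(i+3)\langle m\rangle_\xi .$$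

(c) Choose $p$ with $|\xi_p|\ge(n+1)^{-1/2}$. By (4), $\xi\cdot m(b_p)=\xi\cdot m_{b_p}(\varnothing)+g_0\xi_p$. With (b),
$$|g_0|\le(n+1)\big(\|\xi\cdot m\|+i\|\xi\cdot m\|+\rho_i\|m\|\big)\le(n+1)(i+1)\langle m\rangle_\xi .\qquad\square$$

For $\alpha,B\ge0$ and a word $w$ let

> $I_w(\alpha,B)$: $\ |m(w)|\le\alpha\|m\|+B\langle m\rangle_\xi$ for all $m\in M_d$ and all unit $\xi$.

**Lemma 7 (transport).** If $I_\varnothing(\alpha,B)$ holds, then $I_w(c(w)\alpha,\beta_i(w;B))$ holds for every word $w$ all of whose letters have group $<i$.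

*Proof.* Write $\beta(w)=\beta_i(w;B)$. Induct on the largest group occurring in the word, then on its length. The word $\varnothing$ is the hypothesis. The pieces $m_e$ lie in $M_{d-1}\subset M_d$, so inductive statements apply to them, with the same $\xi$.

*Word $bw$.* By (4), the induction hypothesis for $w$ applied to $m_b$, and Lemma 6(b),(c),
$$|m(bw)|\le|m_b(w)|+|g_0|\le c(w)\alpha\cdot2\|m\|+\beta(w)(i+3)\langle m\rangle_\xi+(n+1)(i+1)\langle m\rangle_\xi .$$
The right side is $c(bw)\alpha\|m\|+\beta(bw)\langle m\rangle_\xi$.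

*Word $aw$ with $a=(s,j,v,l,x)$, $1\le j<i$.* By (4), $m(aw)=(L_am_a)(w)$. If $w\notin\{v_k\}$, then, since $|x_k(w)|\le j$,
$$|(L_am_a)(w)|=C_j\Big|m_a(w)-\sum_km_a(v_k)x_k(w)\Big|\le C_j\Big(|m_a(w)|+j\sum_k|m_a(v_k)|\Big).$$
If $w$ is one of the $v_k$, then $|(L_am_a)(w)|=\frac1j|m_a(w)|\le C_j|m_a(w)|$ by (1), and the same bound holds. The word $w$ is shorter than $aw$ and has no larger groups. The words $v_k\in Q_j$ have letters of groups $<j$, so the induction hypothesis covers them too, with $c(v_k)\le c_j$ and $\beta(v_k)\le\beta_j^*$. Hence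
$$|m(aw)|\le C_j\big(c(w)+njc_j\big)\alpha\|m_a\|+C_j\big(\beta(w)+nj\beta_j^*\big)\langle m_a\rangle_\xi .$$
By Lemma 6(a), (9) and (5), $\|m_a\|\le\lambda_j\ell_a\le\|m\|$ and $\langle m_a\rangle_\xi\le\Lambda_j\langle m\rangle_\xi$. The right side is therefore at most $c(aw)\alpha\|m\|+\beta(aw)\langle m\rangle_\xi$. $\square$

**Lemma 8 (halving).** If $I_\varnothing(\alpha,B)$ holds, then $I_\varnothing(\alpha/2,\Phi_i(B))$ holds.

*Proof.* By (4), $|m(\varnothing)|\le\sum_a|m_a(v_a)|$. Letters of group $j\ge i$ contribute, by $P(d-1)$ and (5), at most $\sum_a\rho_i\ell_a\le\rho_i\|m\|\le\langle m\rangle_\xi$. Let $a$ have group $j<i$. Then $v_a\in Q_j$ has letters of groups $<j<i$, so Lemma 7 applied to $m_a\in M_d$, Lemma 6(a) and (9) give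
$$|m_a(v_a)|\le c_j\alpha\|m_a\|+\beta_j^*\langle m_a\rangle_\xi\le c_j\lambda_j\,\alpha\,\ell_a+\beta_j^*\Lambda_j(t_a+\rho_i\ell_a)\le\frac\alpha2\ell_a+\beta_j^*\Lambda_j(t_a+\rho_i\ell_a).$$
By (5), $\sum_a\ell_a\le\|m\|$ and $\sum_a(t_a+\rho_i\ell_a)\le\langle m\rangle_\xi$. Summing,
$$|m(\varnothing)|\le\frac\alpha2\|m\|+\Big(1+\max_{1\le j<i}\Lambda_j\beta_j^*\Big)\langle m\rangle_\xi=\frac\alpha2\|m\|+\Phi_i(B)\langle m\rangle_\xi .\qquad\square$$

## 10. Closing the induction on $d$

**Step 1: obtain (7).** $I_\varnothing(1,0)$ is the trivial bound $|m(\varnothing)|\le\|m\|$. Applying Lemma 8 $N_i$ times gives $I_\varnothing(2^{-N_i},B^{(N_i)})$. By Lemma 7, for every $w\in Q_i$ (whose letters have groups $<i$), every $m\in M_d$ and every unit $\xi$,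
$$|m(w)|\le2^{-N_i}c_i\|m\|+B_i\langle m\rangle_\xi\le\frac1{4ni}\|m\|+B_i\big(\|\xi\cdot m\|+\rho_i\|m\|\big)\le\frac1{2ni}\|m\|+B_i\|\xi\cdot m\|,$$
where the last inequality uses $\rho_i\le\frac1{4ni(B_i+1)}$. This is (7).

**Step 2: deduce $P(d)$ at scale $i$.** Let $a=(s,i,v,l,x)$ be any letter of group $i$, $m\in M_d$, $\ell=\|L_am\|$, $\sigma=\max_k|m(v_k)|$. Choose a unit $\xi$ with $\xi\cdot m(v_k)=0$ for $k=1,\dots,n$. By (2) for $\xi\cdot m$,
$$\|\xi\cdot m\|\le\frac1{C_i}\|L_a(\xi\cdot m)\|=\frac1{C_i}\|\xi\cdot L_am\|\le\frac\ell{C_i},$$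
and by (2) for $m$, $\|m\|\le ni\,\sigma+\ell/C_i$; this is (6). Since $v_k\in Q_i$, (7) gives
$$\sigma\le\frac1{2ni}\Big(ni\,\sigma+\frac\ell{C_i}\Big)+\frac{B_i\ell}{C_i}=\frac\sigma2+\frac\ell{2niC_i}+\frac{B_i\ell}{C_i},$$
so
$$\sigma\le\frac\ell{niC_i}+\frac{2B_i\ell}{C_i}\le\frac{(1+2B_i)\,\ell}{C_i}\le\rho_i\,\ell$$
by the choice of $C_i$.

**Step 3: finish.** The number $i$ and the letter $a$ were arbitrary, and the constants do not depend on $d$. So $P(d-1)$ implies $P(d)$, and Proposition 3 holds for all $d$. By Step 3 of Section 6, $\mathcal A$ is not $(n+1)$-TT; by Section 5 it is $n$-TT. This proves Theorem A. For $n=2$ and $\Gamma$ countable it gives a continuous 2-TT representation on $\ell_1$ that is not 3-TT, so the answer to the question is negative, over $\mathbb R$ and over $\mathbb C$. $\blacksquare$
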